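
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{question}[theorem]{Question}
\newtheorem{remark}[theorem]{Remark}

\title{A Menger game won with perfect information but not with bounded memory}


\begin{abstract}
In the Menger game on a space $X$, player $\mathscr C$ chooses open covers
$\mathcal U_0,\mathcal U_1,\dots$ and player $\mathscr F$ answers each
$\mathcal U_n$ with a set that finitely many members of $\mathcal U_n$ cover;
$\mathscr F$ wins if these sets exhaust $X$. We show in ZFC that there is a space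
on which $\mathscr F$ has a winning strategy with perfect information, but no
winning strategy that looks only at the round number and the two most
recent covers. The space is $L\times L$, where $L$ is the one-point
Lindel\"ofication of the discrete space $\omega_1$. No bounded number of most
recent covers suffices on $L\times L$ either, whereas on the single
factor $L$ two covers do suffice.
\end{abstract}


\section{The question and the results}

\subsection*{The game}
The \emph{Menger game} $\mathrm{Men}_{C,F}(X)$ on a topological space $X$ is played
by two players $\mathscr C$ and $\mathscr F$. In round $n<\omega$, $\mathscr C$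
chooses an open cover $\mathcal U_n$ of $X$, and then $\mathscr F$ chooses a set
$F_n\subseteq X$ that can be covered by finitely many members of $\mathcal U_n$; we
call such a set \emph{finitely coverable} by $\mathcal U_n$. Player
$\mathscr F$ wins the play if $X=\bigcup_{n<\omega}F_n$, and otherwise $\mathscr C$
wins.

We write $\mathscr F\uparrow\mathrm{Men}_{C,F}(X)$ if $\mathscr F$ has a winning
strategy with perfect information, that is, one in which the move in round $n$ may
depend on all of $\mathcal U_0,\dots,\mathcal U_n$. A \emph{$k$-Markov strategy} is a
strategy in which $\mathscr F$'s move in round $n$ depends only on $n$ and on the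
$k$ most recent moves of $\mathscr C$ (on all of them, if fewer than $k$ have been
made). Thus a $2$-Markov strategy $\sigma$ consists of responses
\[
\sigma_0(\mathcal U_0)\qquad\text{and}\qquad
\sigma_n(\mathcal U_{n-1},\mathcal U_n)\quad(n\ge1).
\]

How much must $\mathscr F$ remember? On a compact space nothing, since $\mathscr F$
plays all of $X$ in round $0$. If $X=\bigcup_nK_n$ with every $K_n$ compact,
$\mathscr F$ plays $K_n$ in round $n$ and needs only the round number. Memory does
matter on the following space.

For an infinite cardinal $\lambda$ let $\lambda^\dagger=\lambda\cup\{\infty\}$, where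
the points of $\lambda$ are isolated and the neighborhoods of $\infty$ are the
sets that contain $\infty$ and have countable complement. Write
$L=\omega_1^\dagger$. As usual, an ordinal is the set of its predecessors, so every
neighborhood of $\infty$ in $L$ contains $L\setminus\eta$ for some
$\eta<\omega_1$. With perfect information $\mathscr F$ wins on $L$ easily: in round
$0$ play a member of $\mathcal U_0$ that contains some $L\setminus\eta$, and in the
remaining rounds pick up the points of the countable set $\eta$ one at a time. This
strategy remembers $\eta$ forever. We shall see in Section~\ref{sec:one} that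
looking at the current cover alone is not enough on $L$, but that looking at the
last two covers is.

Looking at more than two covers would gain nothing, by the following observation
of Clontz.

\begin{lemma}\label{lem:k}
If $\mathscr F$ has a winning $k$-Markov strategy in $\mathrm{Men}_{C,F}(X)$ for some
$k<\omega$, then $\mathscr F$ has a winning $2$-Markov strategy.
\end{lemma}

\begin{proof}
If $k\le2$, a $k$-Markov strategy is itself a $2$-Markov strategy. Let $k\ge3$ and
let $\sigma$ be a winning $k$-Markov strategy. Given moves
$\mathcal U_0,\mathcal U_1,\dots$ of $\mathscr C$, imagine the slower play in which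
each $\mathcal U_i$ is repeated $k-1$ times, in rounds
$i(k-1),\dots,i(k-1)+k-2$. In round $m=n(k-1)+j$ of it, where $0\le j\le k-2$, the
$k$ most recent moves are made in rounds at least
\[
m-k+1=(n-1)(k-1)+j\ \ge\ (n-1)(k-1),
\]
so each of them is $\mathcal U_{n-1}$ or $\mathcal U_n$ (only $\mathcal U_0$ if
$n=0$). Hence the union over $j\le k-2$ of the responses of $\sigma$ in rounds
$n(k-1)+j$ depends only on $n$, $\mathcal U_{n-1}$ and $\mathcal U_n$. Call it
$\tau_n(\mathcal U_{n-1},\mathcal U_n)$, or $\tau_0(\mathcal U_0)$ if $n=0$. It is a
finite union of sets finitely coverable by $\mathcal U_n$, so it is a legal move,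
and $\bigcup_n\tau_n$ is the union of all responses of $\sigma$ in the slower play,
that is, $X$. So $\tau$ is a winning $2$-Markov strategy.
\end{proof}

So among the strategies that use the round number and a bounded number of most
recent covers, the $2$-Markov ones are already as strong as any, and one has to ask
whether they are as strong as full memory. This is Question~6 of \cite{ACF}.

\begin{question}[\cite{ACF}]\label{q}
Is there a space $X$ for which $\mathscr F\uparrow\mathrm{Men}_{C,F}(X)$, but
$\mathscr F$ has no winning $2$-Markov strategy in $\mathrm{Men}_{C,F}(X)$?
\end{question}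

The space $L$ might suggest the answer ``no'': what $\mathscr F$ achieves there with
full memory can also be achieved with two covers. The answer is nevertheless
``yes'', and the square of $L$ is an example.

\subsection*{Results}
Throughout we work in ZFC.

\begin{theorem}\label{thm:win}
$\mathscr F\uparrow\mathrm{Men}_{C,F}(L\times L)$, even if $\mathscr F$ must choose a
single member of $\mathcal U_n$ in each round $n$.
\end{theorem}

\begin{theorem}\label{thm:lose}
Let $Y$ and $Z$ be spaces such that $Y$ contains an uncountable set $S$ with the
property
\begin{itemize}
\item[$(*)$] for every countable $A\subseteq S$, every point of $Y$ has an open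
neighborhood meeting $A$ in a finite set,
\end{itemize}
and $Z$ contains an uncountable set with the analogous property. Then $\mathscr F$
has no winning $2$-Markov strategy in $\mathrm{Men}_{C,F}(Y\times Z)$, and no winning
$k$-Markov strategy for any $k<\omega$.
\end{theorem}

A \emph{P-space} is a space in which countable intersections of open sets are open.
In a $T_1$ P-space \emph{every} set satisfies $(*)$: if $A$ is
countable and $y$ is a point, the complement of $A\setminus\{y\}$ is a countable
intersection of complements of points, hence an open neighborhood of $y$, and it
meets $A$ in at most one point. Every $\lambda^\dagger$ is a $T_1$ P-space: the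
complement of each point is open, every subset of $\lambda$ is open, and a countable
intersection of neighborhoods of $\infty$ again contains $\infty$ and has countable
complement. So Theorem~\ref{thm:lose} applies to $Y=Z=L$, and with
Theorem~\ref{thm:win} it answers Question~\ref{q}.

\begin{corollary}\label{cor:answer}
On $L\times L$ player $\mathscr F$ wins the Menger game with perfect information, but
has no winning $2$-Markov strategy, and no winning $k$-Markov strategy for any
$k<\omega$.
\end{corollary}

In Theorem~\ref{thm:lose} it is not enough that one of the two sets is uncountable,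
and $(*)$ cannot be dropped. On $\{\infty\}\times L$ two covers suffice, by part~(2)
of the next theorem; and $[0,1]\times[0,1]$ is compact with uncountable factors, so
there $\mathscr F$ wins in round $0$. The next theorem says how sharp the example is
and produces more of them.

\begin{theorem}\label{thm:more}\
\begin{enumerate}
\item $|L\times L|=\aleph_1$ is the least possible cardinality of a space as in
Question~\ref{q}.
\item \textup{(Clontz)} $\mathscr F$ has a winning $2$-Markov strategy in
$\mathrm{Men}_{C,F}(L)$. So two factors are needed in
Corollary~\ref{cor:answer}, and the existence of a winning $2$-Markov strategy is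
not preserved by squares.
\item Let $Y,Z$ be nonempty $T_1$ P-spaces. Then $\mathscr F$ has a winning
$2$-Markov strategy on $Y\times Z$ if and only if one of $Y,Z$ is countable and
$\mathscr F$ has a winning $2$-Markov strategy on the other.
\item If $\mathscr F\uparrow\mathrm{Men}_{C,F}(Y)$, then
$\mathscr F\uparrow\mathrm{Men}_{C,F}(Y\times\lambda^\dagger)$ for every infinite
cardinal $\lambda$. Hence $Y\times\lambda^\dagger$ answers Question~\ref{q}
affirmatively whenever $Y$ is an uncountable $T_1$ P-space with
$\mathscr F\uparrow\mathrm{Men}_{C,F}(Y)$ and $\lambda$ is uncountable. In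
particular, so does every product of at least two, finitely many, spaces
$\lambda_i^\dagger$ with all $\lambda_i$ uncountable.
\end{enumerate}
\end{theorem}

Section~\ref{sec:one} treats the single factor $L$. It shows, in the smallest case,
both how $\mathscr C$ exploits a lack of memory and how two covers repair it.
Section~\ref{sec:win} gives $\mathscr F$'s strategy on the square,
Section~\ref{sec:lose} proves Theorem~\ref{thm:lose}, and Section~\ref{sec:more}
proves the rest of Theorem~\ref{thm:more}.

\section{One factor}\label{sec:one}

\subsection*{One cover is not enough}
This subsection is a warm-up for Section~\ref{sec:lose}. For $\alpha<\omega_1$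
consider the open cover
$\mathcal L_\alpha=\{L\setminus\alpha\}\cup\{\{\xi\}:\xi<\alpha\}$ of $L$. A set that
is finitely coverable by $\mathcal L_\alpha$ contains only finitely many $\xi<\alpha$.

\begin{proposition}\label{prop:one}
$\mathscr F$ has no winning $1$-Markov strategy in $\mathrm{Men}_{C,F}(L)$.
\end{proposition}

\begin{proof}
Suppose $\sigma$ is a winning $1$-Markov strategy, and let
$G_n(\alpha)=\sigma_n(\mathcal L_\alpha)\cap\alpha$, a finite set. If for some
$\gamma<\omega_1$ there were, for every $n$, an $\alpha_n>\gamma$ with
$\gamma\notin G_n(\alpha_n)$, then $\mathscr C$ could play $\mathcal L_{\alpha_n}$ in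
round $n$, and the point $\gamma$ would never be covered. So for every $\gamma$ there
is $n_\gamma$ such that
\[
\gamma\in G_{n_\gamma}(\alpha)\quad\text{for \emph{all} }\alpha\in(\gamma,\omega_1).
\]
Some value $n$ is taken by $n_\gamma$ for uncountably many $\gamma$. Choose
$\gamma_0<\gamma_1<\cdots$ among these and let $\alpha^*=\sup_i\gamma_i<\omega_1$.
Then $\gamma_i<\alpha^*$ for all $i$, so the finite set $G_n(\alpha^*)$ contains
every $\gamma_i$, which is impossible.
\end{proof}

The pattern will return. If $\mathscr C$ cannot protect any point, then for every
point there is a round in which it is caught whatever bound $\mathscr C$ chooses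
there above the point; infinitely many points share that round, and a single bound
above all of them makes a finite set infinite.

\subsection*{Two covers are enough}
We prove Theorem~\ref{thm:more}(2). The tool is the following fact from the
construction of an Aronszajn tree \cite[II.5.9]{Kunen}: there are injections
$e_\alpha:\alpha\to\omega$ $(\alpha<\omega_1)$ such that
\[
\{\gamma<\alpha:e_\alpha(\gamma)\ne e_\beta(\gamma)\}\ \text{ is finite whenever }
\alpha<\beta<\omega_1 .
\]
The map $e_\beta$ schedules the countably many points below $\beta$. If
$\mathscr C$ changes the bound from $\alpha$ to $\beta$, the schedule changes at only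
finitely many points below both bounds, and $\mathscr F$, who sees both bounds, can
cover these at once.

\begin{proof}[Proof of Theorem~\ref{thm:more}\textup{(2)}]
For each open cover $\mathcal U$ of $L$ fix $a(\mathcal U)<\omega_1$ such that some
member of $\mathcal U$ contains $L\setminus a(\mathcal U)$. In round $n\ge1$, seeing
$\mathcal U,\mathcal V$ with $\alpha=a(\mathcal U)$ and $\beta=a(\mathcal V)$, let
$\mathscr F$ play
\[
(L\setminus\beta)\ \cup\ \{\gamma<\beta:e_\beta(\gamma)\le n\}\ \cup\
\{\gamma\in\alpha\cap\beta:e_\alpha(\gamma)\ne e_\beta(\gamma)\};
\]
in round $0$, seeing only $\mathcal V$, omit the last set. The first set lies in one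
member of $\mathcal V$, the second is finite since $e_\beta$ is injective, and the
third is finite by the choice of the maps $e_\alpha$. So the move is legal.

The point $\infty$ is covered. Suppose $\gamma<\omega_1$ is never covered in a play
$\mathcal U_0,\mathcal U_1,\dots$, and put $\alpha_n=a(\mathcal U_n)$. The first set
gives $\gamma<\alpha_n$ for all $n$; the third gives
$e_{\alpha_n}(\gamma)=e_{\alpha_{n+1}}(\gamma)$ for all $n$, so
$e_{\alpha_n}(\gamma)$ does not depend on $n$; the second gives
$e_{\alpha_n}(\gamma)>n$ for all $n$. This is absurd. So the strategy wins.

Corollary~\ref{cor:answer}, once Theorem~\ref{thm:lose} is proved, gives the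
remaining assertions of part~(2).
\end{proof}

\section{Perfect information on the square}\label{sec:win}

On $L$ one move reduces the problem to a countable list of points. On $L\times L$
the first move, containing some $(L\setminus\eta_0)^2$, leaves countably many lines
$\{\gamma\}\times L$ and $L\times\{\gamma\}$ with $\gamma<\eta_0$; a move containing
all but countably many points of such a line leaves countably many points on it. So
$\mathscr F$ works through a countable list of targets that grows during the play.

The bookkeeping needed is this. Let $T_0\subseteq T_1\subseteq\cdots$ be nonempty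
countable sets such that $T_n$ is known before round $n$. Then targets $p_n\in T_n$
can be chosen, $p_n$ being determined before round $n$, so that every point of
$\bigcup_nT_n$ is some $p_m$. Indeed, fix a bijection $n\mapsto(i(n),j(n))$ from $\omega$ onto
$\omega\times\omega$ with $i(n)\le n$ (Cantor's enumeration along diagonals). Once
$T_i$ is known, enumerate it, with repetitions if necessary, as
$\{t_{i,j}:j<\omega\}$. Put $p_n=t_{i(n),j(n)}$.

\begin{proof}[Proof of Theorem~\ref{thm:win}]
For each open cover $\mathcal U$ of $L\times L$ and each $p\in L\times L$ choose a
member $\mathcal U(p)\in\mathcal U$ containing $p$, and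
$\eta=\eta(\mathcal U,p)<\omega_1$ such that, for $\gamma<\omega_1$,
\begin{itemize}
\item $(L\setminus\eta)^2\subseteq\mathcal U(p)$ if $p=(\infty,\infty)$;
\item $\{\gamma\}\times(L\setminus\eta)\subseteq\mathcal U(p)$ if
$p=(\gamma,\infty)$;
\item $(L\setminus\eta)\times\{\gamma\}\subseteq\mathcal U(p)$ if
$p=(\infty,\gamma)$;
\item $\eta=0$ if $p\in\omega_1\times\omega_1$.
\end{itemize}
In round $n$, $\mathscr F$ plays the single member $\mathcal U_n(p_n)$, with targets
$p_n\in T_n$ chosen by bookkeeping from the following sets. Let
$T_0=\{(\infty,\infty)\}$, so $p_0=(\infty,\infty)$. After round $n$ let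
$\eta_n=\eta(\mathcal U_n,p_n)$, and let $T_{n+1}$ consist of $T_n$ together with
\begin{itemize}
\item all $(\gamma,\infty)$ and $(\infty,\gamma)$ with $\gamma<\eta_n$, if
$p_n=(\infty,\infty)$;
\item all $(\gamma,\delta)$ with $\delta<\eta_n$, if $p_n=(\gamma,\infty)$;
\item all $(\delta,\gamma)$ with $\delta<\eta_n$, if $p_n=(\infty,\gamma)$;
\item nothing else, if $p_n\in\omega_1\times\omega_1$.
\end{itemize}
Each $T_n$ is countable. We show that every $(a,b)\in L\times L$ is covered. If
$a,b\notin\eta_0$, then $(a,b)$ is covered in round $0$. Otherwise, by symmetry, we
may assume that $a=\gamma<\eta_0$. Then $(\gamma,\infty)\in T_1$, so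
$(\gamma,\infty)=p_m$ for some $m$. If $b\notin\eta_m$, then
$(a,b)\in\{\gamma\}\times(L\setminus\eta_m)$ is covered in round $m$. If
$b<\eta_m$, then $(a,b)\in T_{m+1}$ is a target in some round, and it is covered in
that round.
\end{proof}

\section{Two covers are not enough on a product}\label{sec:lose}

By Lemma~\ref{lem:k}, only the $2$-Markov statement of Theorem~\ref{thm:lose} needs
proof.

\subsection*{The plan}
On $L$ a $2$-Markov strategy wins because two consecutive covers can be compared.
On a product, $\mathscr C$ can prevent the comparison by alternating between covers
that restrict only the first coordinate and covers that restrict only the second. At any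
moment $\mathscr F$ then sees at most one bound for each coordinate, and never two
bounds for the same coordinate.

This does not yet defeat $\mathscr F$, because the bound for one coordinate may carry
information about the other: both bounds are countable ordinals, and all of
$\mathscr F$'s responses may depend on both. Suppose, for example, that we try to protect a
first coordinate $\gamma$ by the argument of Proposition~\ref{prop:one}. That
argument works for each \emph{fixed} second bound $\beta$, but it yields a $\gamma$
depending on $\beta$, while a single point $(\gamma,\delta)$ has to be protected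
against all the bounds used in the play. There is a further difficulty. Each bound
is used twice, first as the current move and then as the previous one, so a bound
that protects $\gamma$ now must not spoil the protection of $\delta$ one round
later. Both difficulties are met by a special order of the ordinals: all bounds
$\alpha$ for the first coordinate will lie in $(\gamma,\delta)$, all bounds $\beta$
for the second coordinate above $\delta$, and we shall ask that $\mathscr C$ can
continue from \emph{every} $\alpha\in(\gamma,\delta)$.

\subsection*{The covers}
Fix one-to-one sequences $(y_\xi)_{\xi<\omega_1}$ in $Y$ and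
$(z_\xi)_{\xi<\omega_1}$ in $Z$ inside the given uncountable sets. By $(*)$, applied
to $\{y_\xi:\xi<\alpha\}$, there is for each $\alpha<\omega_1$ an open cover
$\mathcal A_\alpha$ of $Y$ each member of which contains $y_\xi$ for only finitely
many $\xi<\alpha$. Likewise let $\mathcal B_\beta$ be an open cover of $Z$ each member
of which contains $z_\xi$ for only finitely many $\xi<\beta$. This is the only use
of $(*)$. Put
\[
\mathcal U_\alpha=\{U\times Z:U\in\mathcal A_\alpha\},\qquad
\mathcal V_\beta=\{Y\times V:V\in\mathcal B_\beta\}.
\]
These are open covers of $Y\times Z$.

Suppose, for a contradiction, that $\sigma$ is a winning $2$-Markov strategy. We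
may assume that $\sigma_0(\mathcal U)=\emptyset$ for every $\mathcal U$. Otherwise
replace $\sigma$ by $\sigma'$, where
\[
\sigma'_0=\emptyset,\qquad \sigma'_1(\mathcal U,\mathcal V)=\sigma_0(\mathcal V),
\qquad \sigma'_n(\mathcal U,\mathcal V)=\sigma_{n-1}(\mathcal U,\mathcal V)\quad
(n\ge2).
\]
Against $\mathcal W_0,\mathcal W_1,\mathcal W_2,\dots$ the responses of $\sigma'$
from round $1$ on are exactly the responses of $\sigma$ to
$\mathcal W_1,\mathcal W_2,\dots$, so $\sigma'$ wins too.

Now $\mathscr C$ will play covers $\mathcal U_\alpha$ in even rounds and covers
$\mathcal V_\beta$ in odd rounds. Let $n\ge1$ and $\alpha,\beta<\omega_1$. The set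
$\sigma_n(\mathcal V_\beta,\mathcal U_\alpha)$ is contained in a union
$(U_1\times Z)\cup\dots\cup(U_r\times Z)$ with all $U_j\in\mathcal A_\alpha$. Fix
such $U_1,\dots,U_r$; then
$G_n(\beta,\alpha)=\{\xi<\alpha:y_\xi\in U_1\cup\dots\cup U_r\}$ is finite. Thus
\begin{equation}\label{eq:G}
\gamma<\alpha,\ \gamma\notin G_n(\beta,\alpha)\ \Longrightarrow\
(y_\gamma,z)\notin\sigma_n(\mathcal V_\beta,\mathcal U_\alpha)
\text{ for all }z\in Z .
\end{equation}
In the same way there is a finite set $H_n(\alpha,\beta)\subseteq\beta$ such that
\begin{equation}\label{eq:H}
\delta<\beta,\ \delta\notin H_n(\alpha,\beta)\ \Longrightarrow\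
(y,z_\delta)\notin\sigma_n(\mathcal U_\alpha,\mathcal V_\beta)
\text{ for all }y\in Y .
\end{equation}
The arguments are in the order of play: the second one is the current bound.

\subsection*{A pair that can be protected}
The following lemma is about the finite sets $G_n$ and $H_n$ only.

\begin{lemma}\label{lem:pair}
There are $\gamma<\delta<\omega_1$, with $\delta$ a limit ordinal, such that for all
$n<\omega$ and all $\alpha\in(\gamma,\delta)$ there exist $\beta\in(\delta,\omega_1)$
and $\alpha'\in(\gamma,\delta)$ with
\[
\delta\notin H_{2n+1}(\alpha,\beta)\qquad\text{and}\qquad
\gamma\notin G_{2n+2}(\beta,\alpha').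
\]
\end{lemma}

The proof follows the pattern of Proposition~\ref{prop:one}, with one new
ingredient. If the pair $(\gamma,\delta)$ fails, there is a witness
$\alpha\in(\gamma,\delta)$ for the failure. It depends on $\delta$, but it lies
\emph{below} $\delta$, so for fixed $\gamma$ it takes the same value for uncountably
many $\delta$, by the following form of Fodor's pressing-down lemma.

\begin{lemma}\label{lem:fodor}
Let $\gamma<\omega_1$ and let $f$ assign to each limit ordinal
$\delta\in(\gamma,\omega_1)$ an ordinal $f(\delta)<\delta$. Then some fiber of $f$ is
uncountable.
\end{lemma}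

\begin{proof}
Otherwise for each $\xi<\omega_1$ there is $g(\xi)<\omega_1$ greater than every
element of $f^{-1}(\xi)$. Choose $\gamma<\delta_0<\delta_1<\cdots<\omega_1$ such that
$\delta_{j+1}>g(\xi)$ for all $\xi<\delta_j$; this is possible since $\delta_j$ is
countable. Then $\delta=\sup_j\delta_j<\omega_1$ is a limit ordinal above $\gamma$. Let
$\xi=f(\delta)<\delta$, and choose $j$ with $\xi<\delta_j$. Since
$\delta\in f^{-1}(\xi)$, we get $\delta<g(\xi)<\delta_{j+1}<\delta$, a contradiction.
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:pair}]
Suppose there is no such pair. Then for every $\gamma<\omega_1$ and every limit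
$\delta\in(\gamma,\omega_1)$ there are $n=n(\gamma,\delta)<\omega$ and
$\alpha=\alpha(\gamma,\delta)\in(\gamma,\delta)$ for which no $\beta$ and $\alpha'$
work. Since the condition on $H_{2n+1}(\alpha,\beta)$ does not involve $\alpha'$,
this says that for every $\beta\in(\delta,\omega_1)$
\begin{equation}\label{eq:fail}
\delta\in H_{2n+1}(\alpha,\beta)\quad\text{or}\quad
\bigl(\gamma\in G_{2n+2}(\beta,\alpha')\ \text{ for all }
\alpha'\in(\gamma,\delta)\bigr).
\end{equation}

\emph{Step 1: making the witness independent of $\delta$.} Fix $\gamma$. By
Lemma~\ref{lem:fodor}, applied to $\delta\mapsto\alpha(\gamma,\delta)$, and because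
$n(\gamma,\delta)$ takes only countably many values, there are $\alpha_\gamma$,
$n_\gamma$ and an uncountable set $\Delta_\gamma$ of limit ordinals above $\gamma$
with
\[
\alpha(\gamma,\delta)=\alpha_\gamma\quad\text{and}\quad
n(\gamma,\delta)=n_\gamma\qquad\text{for all }\delta\in\Delta_\gamma .
\]

\emph{Step 2: infinitely many $\gamma$ and one round.} Some $n$ equals $n_\gamma$
for uncountably many $\gamma$. Choose $\gamma_0<\gamma_1<\cdots$ among these and let
$\alpha^*=\sup_i\gamma_i<\omega_1$; then $\gamma_i<\alpha^*$ for all $i$.

\emph{Step 3: one $\beta$ that refutes the first alternative.} For each $i$ choose a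
countably infinite set $D_i\subseteq\Delta_{\gamma_i}$ all of whose elements are
greater than $\alpha^*$, and then choose $\beta<\omega_1$ greater than all elements
of $\bigcup_iD_i$. For each $i$ the set $H_{2n+1}(\alpha_{\gamma_i},\beta)$ is
finite, so there is
\[
\delta_i\in D_i\setminus H_{2n+1}(\alpha_{\gamma_i},\beta).
\]
It was essential that $\alpha_{\gamma_i}$ does not depend on $\delta_i$: one finite
set has to be avoided by one of infinitely many candidates $\delta_i$.

\emph{Step 4: the contradiction.} Apply \eqref{eq:fail} to $(\gamma_i,\delta_i)$ and
$\beta>\delta_i$. Here $\alpha(\gamma_i,\delta_i)=\alpha_{\gamma_i}$ and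
$n(\gamma_i,\delta_i)=n$, so the first alternative fails and the second holds. Since
$\gamma_i<\alpha^*<\delta_i$, we may take $\alpha'=\alpha^*$ in it and obtain
\[
\gamma_i\in G_{2n+2}(\beta,\alpha^*)\qquad\text{for every }i<\omega .
\]
So a finite set contains infinitely many $\gamma_i$, a contradiction.
\end{proof}

\subsection*{Defeating the strategy}

\begin{proof}[End of the proof of Theorem~\ref{thm:lose}]
Take $\gamma,\delta$ from Lemma~\ref{lem:pair}. Since $\delta$ is a limit, we can
choose some $\alpha_0\in(\gamma,\delta)$. Given $\alpha_n\in(\gamma,\delta)$, the
lemma provides $\beta_n\in(\delta,\omega_1)$ and $\alpha_{n+1}\in(\gamma,\delta)$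
with
\[
\delta\notin H_{2n+1}(\alpha_n,\beta_n)\qquad\text{and}\qquad
\gamma\notin G_{2n+2}(\beta_n,\alpha_{n+1}).
\]
Since the lemma applies to every $\alpha\in(\gamma,\delta)$, it applies again to
$\alpha_{n+1}$, and the construction never stops. Let $\mathscr C$ play
$\mathcal U_{\alpha_n}$ in round $2n$ and $\mathcal V_{\beta_n}$ in round $2n+1$. We
check that $(y_\gamma,z_\delta)$ is never covered.
\begin{itemize}
\item In round $0$ the response of $\sigma$ is empty.
\item In round $2n+1$ the response is
$\sigma_{2n+1}(\mathcal U_{\alpha_n},\mathcal V_{\beta_n})$. Since $\delta<\beta_n$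
and $\delta\notin H_{2n+1}(\alpha_n,\beta_n)$, it does not contain
$(y_\gamma,z_\delta)$, by \eqref{eq:H}.
\item In round $2n+2$ the response is
$\sigma_{2n+2}(\mathcal V_{\beta_n},\mathcal U_{\alpha_{n+1}})$. Since
$\gamma<\alpha_{n+1}$ and $\gamma\notin G_{2n+2}(\beta_n,\alpha_{n+1})$, it does not
contain $(y_\gamma,z_\delta)$, by \eqref{eq:G}.
\end{itemize}
So $\sigma$ loses this play, a contradiction. Hence there is no winning $2$-Markov
strategy, and by Lemma~\ref{lem:k} no winning $k$-Markov strategy for any $k$.
\end{proof}

\begin{remark}
The alternation matters. If $\mathscr C$ used only the covers $\mathcal U_\alpha$ on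
$L\times L$, then $\mathscr F$ could ignore the second coordinate: by playing
$E\times L$, where $E$ is the response on $L$ from Section~\ref{sec:one} to the
last two covers $\mathcal A_\alpha$ of the first factor (which can be read off from
the covers $\mathcal U_\alpha$), $\mathscr F$ would win with two covers.
\end{remark}

\section{Sharpness and further examples}\label{sec:more}

We prove the remaining parts of Theorem~\ref{thm:more}.

\begin{proof}[Proof of Theorem~\ref{thm:more}\textup{(1)}]
By Corollary~\ref{cor:answer}, $L\times L$ is a space as in Question~\ref{q}, and its
cardinality is $\aleph_1$. On a countable space $\{x_n:n<\omega\}$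
(repetitions allowed), playing $\{x_n\}$ in round $n$ wins without looking at the
covers, and on the empty space $\mathscr F$ wins trivially. So no countable space is
an example.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}\textup{(3)}]
($\Rightarrow$) Let $\sigma$ be a winning $2$-Markov strategy on $Y\times Z$. In a
$T_1$ P-space every set satisfies $(*)$, so by Theorem~\ref{thm:lose} the factors
are not both uncountable. By symmetry let $Y$ be countable. Playing on $Z$,
$\mathscr F$ replaces each cover $\mathcal V$ by $\{Y\times V:V\in\mathcal V\}$,
applies $\sigma$, and projects the response to $Z$. If the response is contained in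
$\bigcup_{j\le r}Y\times V_j$, its projection is contained in
$\bigcup_{j\le r}V_j$, so the move is legal; and since $Y\neq\emptyset$, the
projections of sets that cover $Y\times Z$ cover $Z$. So $\mathscr F$ has a winning
$2$-Markov strategy on $Z$.

($\Leftarrow$) By symmetry let $Y=\{y_i:i<N\}$ with $N\le\omega$, and let $\sigma$ be
a winning $2$-Markov strategy on $Z$. The idea is to play $\sigma$ on each slice
$\{y_i\}\times Z$, starting in round $i$, so that only finitely many slices are
active at a time. For an open cover $\mathcal W$ of $Y\times Z$ let $\mathcal W^i$ be
the family of all open $V\subseteq Z$ such that $\{y_i\}\times V$ is contained in a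
member of $\mathcal W$; it is an open cover of $Z$. In round $n$ let $\mathscr F$ play
\[
\bigcup_{i<\min(n,N)}\{y_i\}\times\sigma_{n-i}(\mathcal W^i_{n-1},\mathcal W^i_n)
\ \cup\ \{y_n\}\times\sigma_0(\mathcal W^n_n),
\]
with the last set omitted if $n\ge N$. If $F\subseteq Z$ is finitely coverable by
$\mathcal W_n^i$, then $\{y_i\}\times F$ is finitely coverable by $\mathcal W_n$. So
the move is legal, and it depends only on $n$, $\mathcal W_{n-1}$ and
$\mathcal W_n$. For each $i<N$, the parts played in $\{y_i\}\times Z$ are the
responses of $\sigma$, from its round $0$ on, to
$\mathcal W^i_i,\mathcal W^i_{i+1},\dots$, so they cover $\{y_i\}\times Z$. Hence the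
strategy wins. (This direction uses only that $Y$ is countable.)
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}\textup{(4)}]
Let $s$ be a winning perfect-information strategy on $Y$. As in
Section~\ref{sec:win}, $\mathscr F$ first deals with $\infty$, which leaves
countably many slices $Y\times\{b\}$ to be dealt with separately; now a slice needs
a whole game on $Y$.

For an open cover $\mathcal W$ of $Y\times\lambda^\dagger$ and
$b\in\lambda^\dagger$, let $\mathcal W^b$ be the family of all open $V\subseteq Y$
such that $V\times N$ is contained in a member of $\mathcal W$ for some open $N\ni b$.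
By the definition of the product topology, $\mathcal W^b$ is an open cover of $Y$.
Suppose that $F\subseteq Y$ is contained in $V_1\cup\dots\cup V_r$, where
$V_j\times N_j\subseteq W_j\in\mathcal W$ and $N_j$ is an open set containing $b$
for each $j$. Then
$N=\lambda^\dagger\cap N_1\cap\dots\cap N_r$ is an open set containing $b$, and
$F\times N\subseteq W_1\cup\dots\cup W_r$ is finitely coverable by $\mathcal W$.

$\mathscr F$ runs auxiliary games $\Gamma_b$ on $Y$, in which $\mathscr C$'s moves are
the covers $\mathcal W^b_n$, from the round in which $\Gamma_b$ is started on, and
$\mathscr F$ follows $s$. In each round $n$ and for each running $b$ this gives a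
response $F^b_n$ and, by the previous paragraph, an open set $N^b_n\ni b$ such that
$F^b_n\times N^b_n$ is finitely coverable by $\mathcal W_n$. In the game on
$Y\times\lambda^\dagger$, $\mathscr F$ plays in round $n$ the union of the sets
$F^b_n\times N^b_n$ over all running $b$.

It remains to say which games run. Start $\Gamma_\infty$ in round $0$, and continue
every game forever once it is started. The set $C_n=\lambda\setminus N^\infty_n$ is
countable. Let $T_n=\{\infty\}\cup\bigcup_{m<n}C_m$, choose targets $p_n\in T_n$ by
the bookkeeping of Section~\ref{sec:win}, and in round $n$ start $\Gamma_{p_n}$ if it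
is not yet running. Then only finitely many games run in each round, so
$\mathscr F$'s moves are legal, and $\Gamma_b$ is eventually started for every
$b\in\bigcup_nC_n$.

Let $(y,b)\in Y\times\lambda^\dagger$. Since $s$ wins $\Gamma_\infty$, there is $n$
with $y\in F^\infty_n$. If $b\in N^\infty_n$, then $(y,b)$ is covered in round $n$.
Otherwise $b\in C_n$, so $\Gamma_b$ is started in some round, and since $s$ wins it,
there is $m$ with $y\in F^b_m$. As $b\in N^b_m$, the point $(y,b)$ is covered in
round $m$. This proves
$\mathscr F\uparrow\mathrm{Men}_{C,F}(Y\times\lambda^\dagger)$.

If moreover $Y$ is an uncountable $T_1$ P-space and $\lambda$ is uncountable, then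
$\lambda^\dagger$ is an uncountable $T_1$ P-space as well, and Theorem~\ref{thm:lose}
excludes winning $k$-Markov strategies on $Y\times\lambda^\dagger$ for all $k$, in
particular for $k=2$.

Finally let $X=\prod_{i<m}\lambda_i^\dagger$ with $2\le m<\omega$ and all $\lambda_i$
uncountable. Starting from the one-point space and adding one factor at a time, we
get $\mathscr F\uparrow\mathrm{Men}_{C,F}(\prod_{i<j}\lambda_i^\dagger)$ for all
$j\le m$. A product of two $T_1$ P-spaces is a $T_1$ P-space: it is $T_1$, and if a
point $(y,z)$ lies in open sets $O_n$ $(n<\omega)$, choose open boxes
$A_n\times B_n$ with $(y,z)\in A_n\times B_n\subseteq O_n$; then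
$\bigcap_nA_n\times\bigcap_nB_n$ is an
open neighborhood of $(y,z)$ inside $\bigcap_nO_n$. So
$Y=\prod_{i<m-1}\lambda_i^\dagger$ is an uncountable $T_1$ P-space with
$\mathscr F\uparrow\mathrm{Men}_{C,F}(Y)$, and the previous paragraph applies to
$X=Y\times\lambda_{m-1}^\dagger$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{ACF}
\emph{Almost Compatible Functions And Infinite Length Games},
\texttt{https://github.com/StevenClontz/Research}.

\bibitem{Kunen}
K. Kunen, \emph{Set Theory}, 1980.

\end{thebibliography}

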